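# Automatic continuity for the group of non-singular bijections

## 1. Two theorems about $\mathrm{Aut}^*(X,\mu)$

**Theorem 1.** Let $(X,\mu)$ be a standard atomless probability space, and let $G=\mathrm{Aut}^*(X,\mu)$ be its group of non-singular bijections, with the strong topology. Every homomorphism from $G$ to a separable topological group is continuous.

**Theorem 2.** The group $G$ is simple as an abstract group, and its strong topology is minimal: no strictly coarser group topology on $G$ is Hausdorff. Consequently:

1. $G$ has exactly two separable group topologies, the strong one and the indiscrete one.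
2. Every nontrivial homomorphism from $G$ to a separable Hausdorff topological group is a topological isomorphism onto a closed subgroup.
3. Every action of $G$ on a countable set is trivial; in particular $G$ has no proper subgroup of countable index.

Let us unpack the words. A *non-singular bijection* of $(X,\mu)$ is a measurable bijection $T:X\to X$ such that $\mu$ and $T_*\mu$ have the same null sets, where $T_*\mu(A)=\mu(T^{-1}(A))$. Two of them are identified if they agree off a null set, and from now on everything is modulo null sets. So $T$ need not preserve the measure of sets; it only preserves which sets are null. The *strong topology* is the weakest topology on $G$ for which all maps $T\mapsto\iota(T)f\in L^1(X,\mu)$ are continuous, where $f\in L^1(X,\mu)$ and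
$$\iota(T)(f)(x)=f(T^{-1}(x))\,\frac{dT_*\mu}{d\mu}(x).$$
Each $\iota(T)$ is a linear isometry of $L^1$, and the topology is the one that makes $\iota$ a topological embedding into $\mathrm{Isom}(L^1(X,\mu))$ with pointwise norm convergence.

A topological group has the *automatic continuity property* if every homomorphism from it to a separable topological group is continuous. No measurability is assumed of the homomorphism, and the target need be neither Hausdorff nor metrizable. Whether $\mathrm{Aut}^*(X,\mu)$ has this property is a question from "Polish groups and non-free actions in the discrete or measurable context" (https://webusers.imj-prg.fr/~francois.le-maitre/travaux/HDR.pdf). Theorem 1 says: yes. In plain words, the algebra of $G$ alone forces every representation of it in a separable group to respect the topology.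

The property can fail. In $(\mathbb R,+)$, a $\mathbb Q$-linear projection of $\mathbb R$ onto the line $\mathbb Q\cdot 1$ is a homomorphism $\mathbb R\to\mathbb R$ with values in $\mathbb Q$. It is not continuous, since a continuous image of $\mathbb R$ inside $\mathbb Q$ is a point. Separability of the target cannot be dropped either: the identity map from $G$ to $G$ with the discrete topology is discontinuous, because the strong topology is not discrete (see Lemma 3).

We use two known theorems.

* The strong topology is a Polish group topology (Ionescu Tulcea).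
* The closed subgroup $\mathrm{Aut}(X,\mu)\le G$ of measure-preserving bijections, with the topology inherited from $G$ (its usual weak topology), has the automatic continuity property (Ben Yaacov, Berenstein, Melleray; below: BBM). This holds for every standard atomless probability space.

## 2. Densities and neighbourhoods of the identity

"Nonnull" and "conull" refer to $\mu$. For $T\in G$ put
$$\rho(T)=\frac{dT_*\mu}{d\mu}=\iota(T)1 .$$
For $f\in L^1$ and measurable $A$ we have $T_*(f\mu)(A)=\int_{T^{-1}A}f\,d\mu=\int_A f\circ T^{-1}\,dT_*\mu$, so $\iota(T)f\cdot\mu=T_*(f\mu)$. Apply this to $(ST)_*\mu=S_*(\rho(T)\mu)$: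
$$\rho(ST)=\iota(S)\rho(T)=\rho(S)\cdot\rho(T)\circ S^{-1}.\tag{1}$$

**Example.** On $[0,1]$ with Lebesgue measure let $T(x)=x^2$. Then $T_*\mu([0,a])=\sqrt a$, so $\rho(T)(x)=\frac1{2\sqrt x}$.

For measurable $A$ let $\mathrm{Aut}^*(A)=\{T\in G:T=\mathrm{id}\text{ off }A\}$. Clearly $T\,\mathrm{Aut}^*(A)\,T^{-1}=\mathrm{Aut}^*(TA)$. We write $[a,b]=aba^{-1}b^{-1}$.

The following textbook fact is used all the time.

**(F)** Atomless standard measure spaces of equal finite positive mass are isomorphic.

It has three consequences. First, any two nonnull sets $A,A'$ are related by a non-singular bijection (rescale one of the measures). Second, for every $f>0$ with $\int f\,d\mu=1$ there is $T\in G$ with $\rho(T)=f$: take an isomorphism $(X,\mu)\to(X,f\mu)$. Third, if $E,F$ are disjoint with $\mu(E)=\mu(F)$, there is an involution in $\mathrm{Aut}(X,\mu)$ exchanging $E$ and $F$ and trivial elsewhere.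

**Lemma 3.** For a finite family $\mathcal P$ of measurable sets and $\varepsilon>0$ put
$$U(\mathcal P,\varepsilon)=\{T\in G:\ \|\rho(T)-1\|_1<\varepsilon,\ \mu(TP\triangle P)<\varepsilon\ \ \forall P\in\mathcal P\}.$$
These sets are neighbourhoods of $1$ and form a neighbourhood base at $1$ for the strong topology. In particular, for every strong neighbourhood $U$ of $1$ there is $c>0$ such that $\mathrm{Aut}^*(D)\subseteq U$ whenever $\mu(D)\le c$.

*Proof.* Finite intersections of sets $\{T:\|\iota(T)f-f\|_1<\eta\}$ form a base at $1$. If $\varphi$ is a simple function, then $\|\iota(T)f-f\|_1\le2\|f-\varphi\|_1+\|\iota(T)\varphi-\varphi\|_1$, as $\iota(T)$ is an isometry. So, by density of simple functions, the sets $\{T:\|\iota(T)1_P-1_P\|_1<\eta\ \forall P\in\mathcal P\}$ form a base as well. Now $\iota(T)1_P=1_{TP}\,\rho(T)$, and therefore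
$$\|\iota(T)1_P-1_P\|_1\le\|1_{TP}(\rho(T)-1)\|_1+\|1_{TP}-1_P\|_1\le\|\rho(T)-1\|_1+\mu(TP\triangle P),$$
$$\mu(TP\triangle P)\le\|1_{TP}(1-\rho(T))\|_1+\|\iota(T)1_P-1_P\|_1\le\|\rho(T)-1\|_1+\|\iota(T)1_P-1_P\|_1 .$$
Since $\rho(T)-1=\iota(T)1_X-1_X$, the two kinds of sets are cofinal in each other.

For the last claim choose $U(\mathcal P,\varepsilon)\subseteq U$ and $c=\varepsilon/3$. If $T\in\mathrm{Aut}^*(D)$ and $\mu(D)\le c$, then $\rho(T)=1$ off $D$ and $\int_D\rho(T)\,d\mu=\mu(T^{-1}D)=\mu(D)$, so $\|\rho(T)-1\|_1\le2\mu(D)<\varepsilon$. Also $TP\triangle P\subseteq D$, so $\mu(TP\triangle P)<\varepsilon$. $\square$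

On $\mathrm{Aut}(X,\mu)$ we have $\rho\equiv1$, so there the sets $\{Q:\mu(QP\triangle P)<\varepsilon\ \forall P\in\mathcal P\}$ form a base at $1$.

**Example (both conditions matter).** On $[0,1]$ let $T$ be piecewise linear, mapping $[0,\frac14]$ onto $[0,\frac12]$ and $[\frac14,1]$ onto $[\frac12,1]$. Then $\rho(T)=\frac12$ on $[0,\frac12]$ and $\frac32$ on $[\frac12,1]$. Let $T_n$ act as a scaled copy of $T$ on each dyadic interval of length $2^{-n}$. For a finite union $P$ of dyadic intervals, $T_nP=P$ for large $n$. Since the slopes of $T_n$ are at most $2$, $\mu(T_nE)\le2\mu(E)$, and by approximation $\mu(T_nP\triangle P)\to0$ for every measurable $P$. But $\|\rho(T_n)-1\|_1=\frac12$ for all $n$, so $T_n\not\to1$. So the density must be controlled separately, and controlling it is the main difficulty of Theorem 1.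

## 3. The commutator swindle, simplicity, and countable targets

We start with the easiest targets: countable groups. The tool will also be needed later.

**Lemma 4 (swindle).** If $C\subseteq B$ with $\mu(C)>0$ and $\mu(B\setminus C)>0$, then every $t\in\mathrm{Aut}^*(C)$ is a commutator of two elements of $\mathrm{Aut}^*(B)$.

*Proof.* Partition $B=\bigsqcup_{i\in\mathbb Z}C_i$ into nonnull sets with $C_0=C$. By (F) choose $s\in\mathrm{Aut}^*(B)$ with $sC_i=C_{i+1}$ for all $i$. Let $\hat t=\prod_{i\ge0}s^its^{-i}$; the factors have disjoint supports $C_i$, so this is a well-defined element of $\mathrm{Aut}^*(B)$. Then $s\hat ts^{-1}=\prod_{i\ge1}s^its^{-i}$, which is $\hat t$ without its factor $t$. Hence $[\hat t,s]=\hat t\,(s\hat ts^{-1})^{-1}=t$. $\square$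

**Proposition 5 (first assertion of Theorem 2).** $G$ is simple as an abstract group.

*Proof.* **A displaced set.** We first show: for every $1\ne g\in G$ there is a nonnull $A$ with $gA\cap A=\emptyset$ and $A\cup gA$ not conull. Let $(E_j)$ be a countable family of Borel sets separating points and closed under complements. If $gx\ne x$, then some $E_j$ contains $x$ but not $gx$. So the nonnull set $\{gx\ne x\}$ is covered by the sets $E_j\cap g^{-1}(X\setminus E_j)$, and one of them, $A_0$, is nonnull. It satisfies $gA_0\cap A_0=\emptyset$. Split $A_0$ into two nonnull pieces and let $A$ be one of them. Then $A\cup gA$ misses the nonnull set $A_0\setminus A$.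

**A normal subgroup contains all small supports.** Let $N\trianglelefteq G$, $1\ne g\in N$, and $A$ as above for $g$. Let $h,k\in\mathrm{Aut}^*(A)$. Then $n=[h,g]=(hgh^{-1})g^{-1}\in N$. Also $n=h\cdot(gh^{-1}g^{-1})$, where the second factor is supported on $gA$, hence commutes with $h$ and $k$. So $[h,k]=[n,k]=n\,(kn^{-1}k^{-1})\in N$. By Lemma 4, $\mathrm{Aut}^*(C)\subseteq N$ for $C\subseteq A$ with $\mu(C),\mu(A\setminus C)>0$. If $E$ is nonnull and not conull, then by (F), applied to $E,C$ and to $X\setminus E,X\setminus C$, there is $t\in G$ with $tE=C$, so $\mathrm{Aut}^*(E)=t^{-1}\mathrm{Aut}^*(C)t\subseteq N$. Thus $\mathrm{Aut}^*(E)\subseteq N$ for every non-conull $E$.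

**Everything is a product of two such elements.** Let $1\ne g'\in G$ and choose $A$ for $g'$ as in the first part. Let $h=g'$ on $A$, $h=g'^{-1}$ on $g'A$, and $h=\mathrm{id}$ elsewhere. Then $h\in\mathrm{Aut}^*(A\cup g'A)\subseteq N$. For $x\in A$, $h^{-1}g'x=x$, so $h^{-1}g'\in\mathrm{Aut}^*(X\setminus A)\subseteq N$. Hence $g'\in N$. So $N=G$. $\square$

**Countable targets by hand.** Let $\pi:G\to H$ with $H$ countable. Since $G$ is uncountable, $\ker\pi\ne1$, so $\ker\pi=G$: the map $\pi$ is trivial, hence continuous for any topology on $H$. The same holds for abelian $H$, because $G$ is not abelian. For a general separable $H$ the kernel may be trivial, and we must find neighbourhoods.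

## 4. Prescribing a density with measure-preserving pieces

Let $\pi:G\to H$ be a homomorphism to a separable group, $V$ a symmetric neighbourhood of $1_H$ and $W=\pi^{-1}(V)$. We want a fixed power of $W$ to contain a strong neighbourhood of $1$. By BBM, $W$ contains a weak neighbourhood of $1$ in $\mathrm{Aut}(X,\mu)$.

**Reduction.** Let $T$ be close to $1$ and $f=\rho(T)$. If $S\in G$ has the same density, $\rho(S)=f$, then $S_*\mu=T_*\mu$, so $S^{-1}T\in\mathrm{Aut}(X,\mu)$. If moreover $S$ moves the relevant sets $P$ only a little, then $S^{-1}T$ is weakly close to $1$ and lies in $W$. So the task is: *given $f$ close to $1$, find $S$ in a fixed power of $W$ that has density $f$ and moves the sets $P$ little.*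

**First attempt.** Which elements of $W$ with nontrivial density do we know? Let $\nu\sim\mu$ be another probability measure, say $\mu=\varphi\nu$. Then $\mathrm{Aut}(X,\nu)$ is also a subgroup of $G$, and BBM applies to it. For $R\in\mathrm{Aut}(X,\nu)$ we have $R_*\mu=(\varphi\circ R^{-1})\,\nu$, so
$$\rho(R)=\frac{\varphi\circ R^{-1}}{\varphi},$$
which is nontrivial in general. Multiply by $Q\in\mathrm{Aut}(X,\mu)$: by (1), $\rho(QR)=\rho(R)\circ Q^{-1}$. With $v=\log f$, the equation $\rho(QR)=f$ reads
$$v\circ Q=\log\rho(R).\tag{2}$$
The measure $\nu$ has to be fixed before $f$ is given, since BBM yields one neighbourhood for each $\nu$ and says nothing on how it depends on $\nu$. So fix $\nu$. As $Q$ preserves $\mu$, equation (2) forces $v$ and $\log\rho(R)$ to have the same law under $\mu$. Suppose we choose $R$ so that the laws agree. Is there a $Q$?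

**Where it stops.** Equal laws do not suffice. On $[0,1)$ with Lebesgue measure let $v(x)=x$ and $s(x)=2x\bmod1$. Both are uniformly distributed. But $v\circ Q=s$ means $Q(x)=2x\bmod1$, which is not injective off any null set. The law forgets the fibres, and $v=\log f$ comes with arbitrary fibres: it may well be injective.

**The way past.** If all fibres of both functions carry atomless conditional measures, equal laws *are* enough (Lemma 7). So (2) will be solvable for "diffuse" $v$. An arbitrary $v$ is a sum of two diffuse functions (Lemma 8), and sums of log-densities correspond to products in $G$ by (1):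
$$\log\rho(gg_1)=\log\rho(g)+\log\rho(g_1)\circ g^{-1}.$$
The construction makes errors on sets of small measure. To repair them we show separately that a fixed power of $W$ contains $\mathrm{Aut}^*(D)$ for all $D$ of small measure.

## 5. Diffuse functions

Let $(Y,m)$ be a standard atomless finite measure space and $v:Y\to\mathbb R$ measurable. Recall the disintegration theorem: there are probability measures $m_t$ on $Y$, defined for $v_*m$-a.e. $t$ and depending measurably on $t$, with $m_t(v^{-1}(t))=1$ and $m(E)=\int m_t(E)\,d(v_*m)(t)$ for all measurable $E$. They are unique up to a $v_*m$-null set of $t$.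

**Definition.** $v$ is **diffuse** if $m_t$ is atomless for $v_*m$-a.e. $t$.

**Examples.** On $[0,1]^2$ with Lebesgue measure, $v(u,z)=z$ is diffuse: $m_t$ is Lebesgue measure on a horizontal segment. Constants are diffuse, since then $m_t=m/m(Y)$. On $[0,1)$, $v(x)=x$ is not diffuse ($m_t=\delta_t$), nor is $s(x)=2x\bmod1$ (where $m_t=\frac12\delta_{t/2}+\frac12\delta_{(t+1)/2}$).

**Permanence.** Let $h\ge0$ be integrable and not a.e. zero, and $k(t)=\int h\,dm_t$. Then $v_*(hm)=k\cdot v_*m$, and the conditional measures of $hm$ are $k(t)^{-1}h\,m_t$, for a.e. $t$ with $k(t)>0$. They are atomless if the $m_t$ are. Taking $h>0$ (in both directions) we see that diffuseness depends only on the measure class of $m$; taking $h=1_E$, that it passes to nonnull subsets $E$. If $g:Z\to Y$ is a non-singular bijection from $(Z,m')$ to $(Y,m)$ and $v$ is diffuse, then $v\circ g$ is diffuse: if $(n_t)$ disintegrates $g_*m'\sim m$ over $v$, then $((g^{-1})_*n_t)$ disintegrates $m'$ over $v\circ g$. Finally, adding a constant to $v$ only reindexes the $m_t$.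

**Lemma 6 (criterion).** Let $y$ be a measurable map from $Y$ to a standard Borel space and $\lambda$ an atomless finite measure on that space. If $\mathrm{law}(v,y)\ll\mathrm{law}(v)\otimes\lambda$, then $v$ is diffuse.

*Proof.* Let $\varphi$ be the density. For measurable $F$ with sections $F_t$,
$$\int m_t(y\in F_t)\,d(v_*m)(t)=\mathrm{law}(v,y)(F)=\int\!\int_{F_t}\varphi(t,\cdot)\,d\lambda\,d(v_*m)(t).$$
By uniqueness of disintegrations, $y_*m_t=\varphi(t,\cdot)\lambda$ for a.e. $t$, which is atomless. An atom $x$ of $m_t$ would give $y_*m_t$ the atom $y(x)$. So $m_t$ is atomless. $\square$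

**Lemma 7 (Rokhlin).** If $v_i$ is diffuse on $(Y_i,m_i)$ for $i=1,2$ and $(v_1)_*m_1=(v_2)_*m_2$, then there is a measure-preserving bijection $Q:Y_1\to Y_2$ with $v_2\circ Q=v_1$.

*Proof.* We straighten each $v_i$ to a coordinate projection. Drop the index $i$ and take $Y=[0,1]$ as a Borel space. Let $F_t(x)=m_t([0,x])$, which is jointly measurable (right-continuous in $x$, measurable in $t$), and
$$\Phi(x)=\bigl(v(x),F_{v(x)}(x)\bigr)\in\mathbb R\times[0,1].$$
For a.e. $t$ the measure $m_t$ is atomless, so $F_t$ is continuous and pushes $m_t$ to Lebesgue measure. As $m_t$ lives on $v^{-1}(t)$, this gives $\Phi_*m=v_*m\otimes\mathrm{Leb}$.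

Next, $\Phi$ is injective off a null set. Let $N$ be the set of $x$ such that $F_{v(x)}(x')=F_{v(x)}(x)$ for some $x'\ne x$. By monotonicity it suffices to test points $x'=x\pm\frac1k$ in $[0,1]$ and $x'\in\{0,1\}$, $x'\ne x$, so $N$ is measurable. For a.e. $t$ the points where $F_t$ fails to be injective lie in countably many nondegenerate closed intervals on which $F_t$ is constant, and these have $m_t$-measure zero since $m_t$ is atomless. So $m(N)=0$. Off $N$, $\Phi(x)=\Phi(x')$ gives the same $t=v(x)=v(x')$ and $F_t(x)=F_t(x')$, hence $x=x'$. An injective Borel map between standard Borel spaces has Borel image and Borel inverse (Lusin–Souslin), so $\Phi$ is an isomorphism mod null sets onto $(\mathbb R\times[0,1],v_*m\otimes\mathrm{Leb})$ that turns $v$ into the first coordinate.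

Both $\Phi_1$ and $\Phi_2$ have the same target measure. Put $Q=\Phi_2^{-1}\circ\Phi_1$. $\square$

## 6. Every bounded function is a sum of two diffuse ones

Take $v(x)=x$ on $[0,1)$, with binary digits $x=\sum_k d_k2^{-k}$. Let $w=\sum_{k\text{ odd}}d_k2^{-k}$. Then $w$ is a function of the odd digits and $v-w$ is a function of the even digits. The two sequences of digits are independent, each with an atomless law. By Lemma 6 (with $y$ the sequence of even digits, respectively odd digits), $w$ and $v-w$ are both diffuse.

This splitting fails for other laws. On $[0,1)$ with digits $d_j$ let $v=\sum_jd_j(2^{-(2j-1)}+2^{-2j})$, a number each of whose digits is written twice. The odd-digit part $w=\sum_jd_j2^{-(2j-1)}$ is injective off a null set, so it is not diffuse. One would like to use digits $\alpha_k$ chosen at random and independently of $v$. But if $v$ is injective, every function on $Y$ is a function of $v$, and nothing nonconstant is independent of $v$.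

What survives is independence *at each finite stage*. A new digit $\alpha_k$ can be chosen independent of the first $k$ digits of $v$, since those generate a finite partition. Subtracting a uniform digit $\alpha_k$ from $x_k$ gives a uniform residue modulo the range of $\alpha_k$. Only the carry, that is, the information whether $\alpha_k<x_k$, leaks something about the past. We let $\alpha_k$ range over a set so much larger than the range of $x_k$ that almost surely only finitely many $k$ have $\alpha_k<x_k$.

**Lemma 8.** Let $(Y,m)$ be a standard atomless probability space, $r>0$, and $v:Y\to[0,r)$ measurable. There is a measurable $w:Y\to[0,3r)$ such that both $w$ and $v-w$ are diffuse.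

*Proof.* **The digits.** Let $\eta_k=8^{-k}r$ and $e_k=\eta_k\lfloor v/\eta_k\rfloor$, so $e_0=0$ and $e_k\to v$. Put $x_k=e_k-e_{k-1}\in\{0,\eta_k,\dots,7\eta_k\}$, where $7\eta_k=\eta_{k-1}-\eta_k$. Then $v=\sum_{k\ge1}x_k$. Let $M_k=8\cdot2^k$, so $M_k\eta_k=2^k\eta_{k-1}$.

**The choices.** Recursively on $k$ choose uniformly distributed functions $y_k:Y\to\{0,1\}$ and $\alpha_k:Y\to\{0,\eta_k,\dots,(M_k-1)\eta_k\}$ such that

* $y_k$ is independent of $(x_1,\dots,x_k,y_1,\dots,y_{k-1},\alpha_1,\dots,\alpha_{k-1})$;
* $\alpha_k$ is independent of $\mathcal G_k=\sigma(x_1,\dots,x_k,y_1,\dots,y_k,\alpha_1,\dots,\alpha_{k-1})$.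

This is possible: the conditioning data take finitely many values, so we split each atom of the corresponding finite partition of $Y$ into $2$, respectively $M_k$, parts of equal measure. Let
$$w=\sum_k\alpha_k,\qquad 0\le w\le\sum_{k\ge1}2^k\,8^{1-k}r=8r\sum_{k\ge1}4^{-k}=\tfrac83r<3r .$$
Let $y=(y_k)_k$, with law $\lambda$, the uniform (atomless) measure on $\{0,1\}^{\mathbb N}$.

**$w$ is diffuse.** In the sequence $y_1,\alpha_1,y_2,\alpha_2,\dots$ each term is independent of all previous ones, so the whole sequence is independent. Hence $y$ is independent of $(\alpha_k)_k$, so of $w$, and $\mathrm{law}(w,y)=\mathrm{law}(w)\otimes\lambda$. Apply Lemma 6.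

**Residues of $w'=v-w$.** We have $w'=\sum_k(x_k-\alpha_k)$. Let $\chi_k=(x_k-\alpha_k)/\eta_k\bmod M_k$. Conditionally on $\mathcal G_k$, $x_k$ is known and $\alpha_k/\eta_k$ is uniform on $\{0,\dots,M_k-1\}$, so $\chi_k$ is uniform on $\mathbb Z/M_k$. Thus $\chi_k$ is independent of $\mathcal G_k$, which makes $y_1,\dots,y_k$ and $\chi_1,\dots,\chi_{k-1}$ measurable. Moreover $y_{k+1}$ is independent of $\sigma(\mathcal G_k,\alpha_k)$, which makes $y_1,\dots,y_k,\chi_1,\dots,\chi_k$ measurable. So $y_1,\chi_1,y_2,\chi_2,\dots$ is an independent sequence, and $\chi=(\chi_k)_k$ is independent of $y$.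

**Carries.** Let $b_k=1$ if $\alpha_k<x_k$ and $b_k=0$ otherwise. We have $-M_k\eta_k<x_k-\alpha_k<\eta_{k-1}\le M_k\eta_k$. So $x_k-\alpha_k$ lies in $(0,M_k\eta_k)$ if $b_k=1$ and in $(-M_k\eta_k,0]$ if $b_k=0$; in both cases $\chi_k$ and $b_k$ determine it. Hence $w'$ is a function of $(\chi,b)$ with $b=(b_k)_k$. Since at most $8$ of the $M_k$ values of $\alpha_k$ are $<x_k$, and $\alpha_k$ is uniform given $x_k$, we get $\mathbb P(b_k=1)\le8/M_k=2^{-k}$. By Borel–Cantelli, $b$ lies a.s. in the countable set of finitely supported sequences.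

**$w'$ is diffuse.** The sequence $b$ may depend on $(\chi,y)$, but it takes countably many values, so it cannot destroy absolute continuity. Fix a finitely supported sequence $\mathfrak b$. Let $J$ be the law of $(\chi,y)$ restricted to the event $\{b=\mathfrak b\}$, let $m_\chi$ be the law of $\chi$, and let $hm_\chi$ be the first marginal of $J$. Then $J\le m_\chi\otimes\lambda$, and $J$ is concentrated on $\{h>0\}\times\{0,1\}^{\mathbb N}$, so $J\ll hm_\chi\otimes\lambda$. Sum over $\mathfrak b$: $\mathrm{law}((\chi,b),y)\ll\mathrm{law}(\chi,b)\otimes\lambda$. Push forward under $(\chi,b)\mapsto w'$: $\mathrm{law}(w',y)\ll\mathrm{law}(w')\otimes\lambda$. Apply Lemma 6. $\square$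

## 7. Small supports lie in $W^{10}$

We now prove Theorem 1. Let $\pi:G\to H$ be a homomorphism, $H$ separable, and $V_0$ a neighbourhood of $1_H$. Choose an open symmetric $V\ni1_H$ with $V^{15}\subseteq V_0$, and let $W=\pi^{-1}(V)$. Then $1\in W=W^{-1}$. We will show that $W^{15}$ contains a strong neighbourhood of $1$. As $V_0$ is arbitrary, $\pi$ is then continuous at $1$, hence continuous.

By (F) we may and do assume that $X=[0,1]^2$ with coordinates $(u,z)$ and
$$d\mu=\kappa e^{-u}\,du\,dz,\qquad\kappa=\frac e{e-1}.$$

**Step 1. Covering $G$ by countably many translates of $W$.** *Purpose: this and Step 4 are where separability of $H$ enters.* There are $g_1,g_2,\dots\in G$ with $G=\bigcup_ng_nW$. Let $V'$ be open symmetric with $1\in V'$ and $V'^2\subseteq V$, and $\{h_n\}$ dense in $H$. If $h_nV'\cap\pi(G)\ne\emptyset$, pick $g_n$ with $\pi(g_n)\in h_nV'$; otherwise put $g_n=1$. For $g\in G$ some $h_n$ lies in the open set $\pi(g)V'$, so $\pi(g)\in h_nV'$. Thus $g_n$ was picked with $\pi(g_n)\in h_nV'$, and $\pi(g_n^{-1}g)\in V'V'\subseteq V$. So $g\in g_nW$.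

**Step 2. A diagonal argument.** *Purpose: to find one piece of the space on which $W^2$ realizes everything, with no control elsewhere.* Let $(A_n)_{n\ge1}$ be disjoint nonnull sets and let $\Pi=\prod_n\mathrm{Aut}^*(A_n)\le G$ be the group of elements that preserve each $A_n$ and are trivial off $\bigcup_nA_n$. *Then there is $n$ such that every $g\in\mathrm{Aut}^*(A_n)$ agrees on $A_n$ with some $h\in W^2\cap\Pi$.*

Suppose not. We claim that for every $n$ there is $t_n\in\mathrm{Aut}^*(A_n)$ that agrees on $A_n$ with no $h\in g_nW\cap\Pi$. Otherwise, for some $n$, every $g\in\mathrm{Aut}^*(A_n)$ agrees on $A_n$ with some $h_g\in g_nW\cap\Pi$. Then $h_1^{-1}h_g\in W^{-1}W\cap\Pi=W^2\cap\Pi$ agrees on $A_n$ with $g$, against our assumption. This proves the claim. Now $t=\prod_nt_n\in\Pi$ lies in some $g_nW$ by Step 1, and $t|_{A_n}=t_n|_{A_n}$: a contradiction.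

**Step 3. A full local group inside $W^8$.** *Purpose: to remove the uncontrolled part by taking commutators.* *There is a nonnull $C$ with $\mathrm{Aut}^*(C)\subseteq W^8$.*

Apply Step 2 to a partition of $X$ into countably infinitely many nonnull sets; call the resulting set $A$. Then apply Step 2 to a partition of $A$ into countably infinitely many nonnull sets; call the resulting set $B$. Let $g,g'\in\mathrm{Aut}^*(B)$. There is $h\in W^2$ preserving $A$ with $h|_A=g|_A$; so $h$ preserves $B$ and is the identity on $A\setminus B$. There is $h'\in W^2$ supported in $A$, preserving $B$, with $h'|_B=g'|_B$. The three sets $X\setminus A$, $A\setminus B$, $B$ are preserved by both. On $X\setminus A$ we have $h'=\mathrm{id}$, so $[h,h']=\mathrm{id}$. On $A\setminus B$ we have $h=\mathrm{id}$, so $[h,h']=\mathrm{id}$. On $B$ we have $[h,h']=[g,g']$. Hence $[g,g']=[h,h']\in W^8$. Choose $C\subseteq B$ with $0<\mu(C)<\mu(B)$. By Lemma 4 every element of $\mathrm{Aut}^*(C)$ is such a commutator.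

**Step 4. Two invariant measures.** *Purpose: to get from BBM two families of elements of $W$.* Let $\nu$ be Lebesgue measure on $[0,1]^2$. Then $\nu\sim\mu$, so $\mathrm{Aut}(X,\mu)$ and $\mathrm{Aut}(X,\nu)$ are both subgroups of $G$. By BBM, applied to $(X,\mu)$ and to $(X,\nu)$, $\pi$ is weakly continuous on each of them. So there are a finite family $\mathcal P$ of measurable sets and $0<\varepsilon<1$ with
$$O_\mu=\{Q\in\mathrm{Aut}(X,\mu):\mu(QP\triangle P)<\varepsilon\ \forall P\in\mathcal P\}\subseteq W,$$
$$O_\nu=\{R\in\mathrm{Aut}(X,\nu):\nu(RP\triangle P)<\varepsilon\ \forall P\in\mathcal P\}\subseteq W.$$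
Since $\kappa e^{-1}\nu\le\mu\le\kappa\nu$, we have $\nu\le(e-1)\mu$. Moreover $\mu(RE)\le\kappa\nu(RE)=\kappa\nu(E)\le e\,\mu(E)$, that is,
$$\mu(RE)\le e\,\mu(E)\qquad\text{for }R\in\mathrm{Aut}(X,\nu)\text{ and measurable }E.\tag{3}$$

**Step 5. From one $C$ to all small $D$.** *Purpose: the set where the later construction goes wrong is small but lies anywhere.* Let
$$c=\min\bigl(\mu(C)/2,\ \varepsilon/4\bigr).$$
*If $\mu(D)\le c$, then $\mathrm{Aut}^*(D)\subseteq W^{10}$.* Indeed $\mu(D\setminus C)\le c\le\mu(C)-c\le\mu(C\setminus D)$. So there is an involution $q\in\mathrm{Aut}(X,\mu)$ exchanging $D\setminus C$ with a subset of $C\setminus D$ and trivial elsewhere (take $q=1$ if $D\setminus C$ is null). Its support has measure at most $2c<\varepsilon$, so $\mu(qP\triangle P)<\varepsilon$ for all $P\in\mathcal P$, and $q\in O_\mu\subseteq W$. Now $q$ fixes $D\cap C$ pointwise and moves $D\setminus C$ into $C$, so $qD\subseteq C$ and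
$$\mathrm{Aut}^*(D)=q^{-1}\mathrm{Aut}^*(qD)\,q\subseteq W\,W^8\,W=W^{10}.$$

## 8. Shearing in small squares: diffuse log-densities from $W^2$

**Step 6. The grid.** *Purpose: bijections preserving the cells of a fine grid lie in $W$ automatically.* Choose $n$ such that, for the partition $\mathcal B$ of $[0,1]^2$ into $n^2$ squares of side $\ell=1/n$, every $P\in\mathcal P$ has a union $\hat P$ of squares with $\mu(P\triangle\hat P)\le\varepsilon/40$. Then $\nu(P\triangle\hat P)\le(e-1)\varepsilon/40\le\varepsilon/20$. If $Q\in\mathrm{Aut}(X,\mu)$ preserves every $B\in\mathcal B$, then $Q\hat P=\hat P$, so $\mu(QP\triangle P)\le2\mu(P\triangle\hat P)<\varepsilon$ and $Q\in O_\mu\subseteq W$. Likewise every $R\in\mathrm{Aut}(X,\nu)$ preserving every $B\in\mathcal B$ satisfies $\nu(RP\triangle P)\le\varepsilon/10<\varepsilon$, so $R\in W$. Fix $0<\beta<\ell/2$ with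
$$(1+e)\cdot2\kappa\beta n\le c/2 .$$

**Step 7. Solving equation (2) for diffuse functions.** *Purpose: to carry out the first attempt of Section 4 in the case where it works.* The density of $\mu$ is $e^{-u}$ up to a constant, so a translation by $s$ in the $u$-direction has log-density exactly $s$. Translating different horizontal lines by different amounts $s(z)$ realizes any law we like, with fibres containing horizontal segments.

**Claim.** *Let $v_0:X\to[-\beta,\beta]$ be diffuse. There are $Q\in\mathrm{Aut}(X,\mu)$ and $R\in\mathrm{Aut}(X,\nu)$, each preserving every $B\in\mathcal B$ (so $Q,R\in W$), and a set $D_0$ with $\mu(D_0)\le2\kappa\beta n$, such that $\log\rho(QR)=v_0$ off $D_0$.*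

*Proof.* Let $B=[a,a+\ell]\times[b,b+\ell]\in\mathcal B$ and $B^\circ=[a+\beta,a+\ell-\beta]\times[b,b+\ell]$. The set $B\setminus B^\circ$ consists of two strips of width $\beta$ and height $\ell$, so $\mu(B\setminus B^\circ)\le2\kappa\beta\ell$. Let $\lambda_B$ be the law of $v_0$ under normalized $\mu|_{B^\circ}$. Let $s_B:[b,b+\ell]\to[-\beta,\beta]$ be a measurable function with law $\lambda_B$ under normalized Lebesgue measure (a quantile function). Define $R$ on $B$ by
$$R(u,z)=\bigl(a+((u-a+s_B(z))\bmod\ell),\ z\bigr).$$
This rotates each horizontal segment of $B$, so $R\in\mathrm{Aut}(X,\nu)$ and $R$ preserves each $B$. Moreover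
$$R_*\mu=R_*(\kappa e^{-u}\nu)=\kappa e^{-u\circ R^{-1}}\nu=e^{u-u\circ R^{-1}}\mu .$$
On $B^\circ$ we have $u\circ R^{-1}=u-s_B(z)$, since $|s_B|\le\beta$ and so $u-s_B(z)\in[a,a+\ell]$. Hence $\log\rho(R)=s_B(z)$ on $B^\circ$.

On $B^\circ$ the normalized $\mu$ is a product measure with $z$ uniform on $[b,b+\ell]$ and $u$ atomless. So $\log\rho(R)|_{B^\circ}$ has law $\lambda_B$. It is independent of $u$, so it is diffuse by Lemma 6 with $y=u$. Also $v_0|_{B^\circ}$ is diffuse, as a restriction, with law $\lambda_B$. By Lemma 7 there is a $\mu$-preserving bijection $Q:B^\circ\to B^\circ$ with $v_0\circ Q=\log\rho(R)$ on $B^\circ$. Put $Q=\mathrm{id}$ on $B\setminus B^\circ$.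

Do this for all $B\in\mathcal B$. Since $\rho(Q)=1$, (1) gives $\rho(QR)=\rho(R)\circ Q^{-1}$, which on $B^\circ$ equals $e^{v_0\circ Q\circ Q^{-1}}=e^{v_0}$. Put $D_0=\bigcup_B(B\setminus B^\circ)$. Then $\mu(D_0)\le n^2\cdot2\kappa\beta\ell=2\kappa\beta n$. $\square$

## 9. Every density near $1$ is realized in $W^{14}$

**Step 8.** *Purpose: to solve the task of Section 4 for all $f$ close to $1$, by splitting $\log f$ into two diffuse pieces and repairing a small error.* Let
$$r=\beta/10,\qquad\delta=\min\Bigl(\tfrac c2(1-e^{-r}),\ \tfrac\varepsilon8\Bigr).$$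
*Let $f>0$, $\int f\,d\mu=1$ and $\|f-1\|_1<\delta$. There is $S\in W^{14}$ with $\rho(S)=f$ and $\mu(SP\triangle P)<\varepsilon/2$ for all $P\in\mathcal P$.*

*Truncation and splitting.* Let $v=\log f$, and let $\bar v=v$ where $|v|\le r$ and $\bar v=0$ elsewhere. If $v>r$, then $f-1>e^r-1\ge1-e^{-r}$; if $v<-r$, then $1-f>1-e^{-r}$. So $\mu(|v|>r)\le\delta/(1-e^{-r})\le c/2$. The function $\bar v+r$ takes values in $[0,2r]\subseteq[0,3r)$. Lemma 8, applied with $3r$ in place of $r$, gives $w$ with values in $[0,9r)$ such that $w$ and $\bar v+r-w$ are diffuse. Put $v_1=w$ and $v_2=\bar v-w$. Both are diffuse, $|v_1|,|v_2|\le10r=\beta$, and $v_1+v_2=\bar v$.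

*Two factors.* Apply the Claim to $v_2$: we get $g=Q_2R_2$ with $\log\rho(g)=v_2$ off $D_2$. The function $v_1\circ g$ is diffuse, as $g$ is a non-singular bijection, and bounded by $\beta$. Apply the Claim to it: we get $g_1=Q_1R_1$ with $\log\rho(g_1)=v_1\circ g$ off $D_1$. By (1),
$$\log\rho(gg_1)=\log\rho(g)+\log\rho(g_1)\circ g^{-1}=v_2+v_1=\bar v\qquad\text{off }D_2\cup gD_1 .$$
Hence $\rho(gg_1)=f$ off $D=D_2\cup gD_1\cup\{|v|>r\}$. By (3), $\mu(gD_1)=\mu(Q_2R_2D_1)=\mu(R_2D_1)\le e\,\mu(D_1)$. So
$$\mu(D)\le(1+e)\,2\kappa\beta n+\tfrac c2\le c .$$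

*Repair.* Let $f_1=\rho(gg_1)$. Both $f_1$ and $f$ are positive with integral $1$, and they agree off $D$, so $\int_Df_1\,d\mu=\int_Df\,d\mu$. By (F) there is $S_2\in\mathrm{Aut}^*(D)$ carrying $f_1\mu|_D$ to $f\mu|_D$ (with $S_2=1$ if $D$ is null). Then $(S_2)_*(f_1\mu)=f\mu$. Put $S=S_2gg_1$. Then $S_*\mu=(S_2)_*(f_1\mu)=f\mu$, so $\rho(S)=f$. By Step 5, $S_2\in W^{10}$, and $g,g_1\in W^2$. So $S\in W^{14}$.

*Motion of the sets $P$.* Let $P\in\mathcal P$. We have $S_2E\triangle E\subseteq D$ for all $E$, and $gg_1\hat P=\hat P$. By (3), used for $R_2$ and $R_1$, $\mu(gg_1E)\le e^2\mu(E)$. Passing from $SP$ to $gg_1P$, then to $gg_1\hat P=\hat P$, then to $P$, we get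
$$\mu(SP\triangle P)\le\mu(D)+\mu\bigl(gg_1(P\triangle\hat P)\bigr)+\mu(\hat P\triangle P)\le\tfrac\varepsilon4+(e^2+1)\tfrac\varepsilon{40}<\tfrac\varepsilon2,$$
as $e^2+1<10$. This proves Step 8.

**Step 9. End of the proof of Theorem 1.** *Purpose: to pass from densities to all $T$ near $1$.* Let $T\in U(\mathcal P,\delta)$, a strong neighbourhood of $1$ by Lemma 3. Put $f=\rho(T)$ and take $S$ from Step 8. Then $S_*\mu=T_*\mu$, so $S^{-1}T\in\mathrm{Aut}(X,\mu)$. For $P\in\mathcal P$,
$$\mu(S^{-1}TP\triangle P)=\mu\bigl(S^{-1}(TP\triangle SP)\bigr)=S_*\mu(TP\triangle SP)=\int_{TP\triangle SP}f\,d\mu$$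
$$\le\|f-1\|_1+\mu(TP\triangle P)+\mu(P\triangle SP)<\tfrac\varepsilon8+\tfrac\varepsilon8+\tfrac\varepsilon2<\varepsilon .$$
So $S^{-1}T\in O_\mu\subseteq W$ and $T=S\cdot S^{-1}T\in W^{14}W=W^{15}$. Therefore $\pi(U(\mathcal P,\delta))\subseteq V^{15}\subseteq V_0$. $\blacksquare$

The constants were chosen in the order $W$, $C$, $(\mathcal P,\varepsilon)$, $c$, $n$, $\beta$, $(r,\delta)$. Each depends only on earlier ones, and none on $f$ or $T$.

## 10. Minimality through the unitary representation on $L^2$

Simplicity was Proposition 5. We prove the second assertion of Theorem 2. Let $\tau$ be a Hausdorff group topology on $G$ coarser than the strong topology. We must show that $\tau$ is the strong topology. The plan is to embed $G$ in a compact semigroup and to study the points into which the $\tau$-neighbourhoods of $1$ accumulate.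

**Step 1. The representation.** *Purpose: to see the strong topology as an operator topology.* Let $\mathcal H=L^2(X,\mu)$ and
$$\mathsf k(T)\xi=\sqrt{\rho(T)}\;\xi\circ T^{-1}.$$
This is unitary: $\int\rho(T)\,|\xi\circ T^{-1}|^2d\mu=\int|\xi\circ T^{-1}|^2\,dT_*\mu=\int|\xi|^2d\mu$, and $\mathsf k(T^{-1})$ is an inverse because $\mathsf k$ is a homomorphism by (1). Since $\mathsf k(T)1_P=\sqrt{\iota(T)1_P}$ has support $TP$, the representation is faithful. The inequalities $|\sqrt a-\sqrt b|^2\le|a-b|$ and $\|\xi^2-\zeta^2\|_1\le\|\xi-\zeta\|_2\|\xi+\zeta\|_2$ give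
$$\|\mathsf k(T)1_P-1_P\|_2^2\le\|\iota(T)1_P-1_P\|_1\le2\,\|\mathsf k(T)1_P-1_P\|_2 .$$
The functions $1_P$ span a dense subspace in $L^1$ and in $L^2$, and all operators involved are isometries. So $\mathsf k$ is a homeomorphism from $G$ (strong topology) onto $\mathsf k(G)\subseteq U(\mathcal H)$ with the strong operator topology (SOT).

The image is closed. Indeed $U(\mathcal H)$ is a Polish group ($\mathcal H$ is separable) and $\mathsf k(G)$ is Polish, hence a dense $G_\delta$ in its closure $K$, which is a Polish group. If $x\in K$, then $x\,\mathsf k(G)$ is also a dense $G_\delta$ in $K$. By Baire it meets $\mathsf k(G)$, so $x\in\mathsf k(G)$.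

We identify $G$ with $\mathsf k(G)$. Let $\mathcal K$ be the unit ball of $B(\mathcal H)$ with the weak operator topology (WOT). Recall that $\mathcal K$ is compact, that multiplication on $\mathcal K$ is separately continuous, that the adjoint is continuous, and that WOT and SOT agree on $U(\mathcal H)$.

**Step 2. The limit semigroup.** *Purpose: to collect in one object what the $\tau$-neighbourhoods do at infinity.* Let
$$\Sigma=\bigcap_V\overline V^{\,\mathrm{WOT}},\qquad V\text{ ranging over the }\tau\text{-neighbourhoods of }1,$$
with closures in $\mathcal K$. Then: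

* $\Sigma$ is compact and $1\in\Sigma$.
* $\Sigma^*=\Sigma$, because $V^{-1}$ is a $\tau$-neighbourhood along with $V$.
* $g\Sigma g^{-1}=\Sigma$ for $g\in G$, because $gVg^{-1}$ is a $\tau$-neighbourhood along with $V$.
* $\Sigma\Sigma\subseteq\Sigma$. Given $V$, choose $V_1$ with $V_1^2\subseteq V$. For $x\in V_1$, $x\overline{V_1}\subseteq\overline{V_1^2}$. So for fixed $a\in\overline{V_1}$ the closed set $\{x\in\mathcal K:xa\in\overline{V_1^2}\}$ contains $V_1$, hence $\overline{V_1}$. Thus $\Sigma\Sigma\subseteq\overline{V_1}\,\overline{V_1}\subseteq\overline{V_1^2}\subseteq\overline V$.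

**Step 3. The least projection of $\Sigma$ is $0$ or $1$.** *Purpose: to obtain two extreme cases.* If $a\in\Sigma$ is a positive contraction, then by the spectral theorem $a^n$ converges strongly to the projection onto $\ker(1-a)$, which therefore lies in $\Sigma$. Let $p,q\in\Sigma$ be projections. Then $pqp\in\Sigma$ is a positive contraction. If $pqp\,\xi=\xi$, then $p\xi=\xi$, so $\|\xi\|=\|pq\xi\|\le\|q\xi\|\le\|\xi\|$ and $q\xi=\xi$. So $\ker(1-pqp)=\operatorname{ran}p\cap\operatorname{ran}q$ and $p\wedge q\in\Sigma$. The projections in $\Sigma$ (there is at least $1$) thus form a downward directed family. Their infimum $p_0$ is a strong limit of them, hence lies in $\Sigma$, and is the least projection in $\Sigma$. As $g\Sigma g^{-1}=\Sigma$, uniqueness gives $gp_0g^{-1}=p_0$ for all $g\in G$.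

So $p_01$ is invariant under $\mathrm{Aut}(X,\mu)$, as $\mathsf k(T)p_01=p_0\mathsf k(T)1=p_01$ for $T\in\mathrm{Aut}(X,\mu)$. It is therefore constant: if not, there are disjoint Borel sets of values taken with positive measure, hence disjoint $E,F$ with $\mu(E)=\mu(F)>0$ on which the values lie in disjoint sets, and an involution in $\mathrm{Aut}(X,\mu)$ exchanging $E$ and $F$ contradicts invariance. So $p_01=\omega1$, and $p_0^2=p_0$ gives $\omega\in\{0,1\}$. For all $T\in G$,
$$p_0\sqrt{\rho(T)}=p_0\mathsf k(T)1=\mathsf k(T)p_01=\omega\sqrt{\rho(T)} .$$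
By (F) the vectors $\sqrt{\rho(T)}$ are exactly the a.e. positive unit vectors. Their span contains all bounded real functions (a bounded $\phi$ is the difference of $\phi+M$ and $M$, both positive for large $M$), so their complex span is dense. Hence $p_0=\omega\in\{0,1\}$.

**Step 4. If $p_0=1$, then $\tau$ is the strong topology.** Let $s\in\Sigma$. Then $s^*s\in\Sigma$ is a positive contraction, and the limit of $(s^*s)^n$ is a projection in $\Sigma$, so it is $1$. That is, $\ker(1-s^*s)=\mathcal H$ and $s^*s=1$. Since $s^*\in\Sigma$, also $ss^*=1$. So $s$ is unitary. It lies in the WOT-closure, hence the SOT-closure, of each $V$. As $G$ is closed in $U(\mathcal H)$, $s\in G$, and $s$ lies in the strong closure of each $V$. For symmetric $V$ this closure is contained in $V^2$: $V$ is a strong neighbourhood of $1$, so $sV\cap V\ne\emptyset$. Since $\tau$ is Hausdorff, $\bigcap_VV^2=\{1\}$ over symmetric $V$. So $s=1$, and $\Sigma=\{1\}$.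

Let $U$ be a strong neighbourhood of $1$, and choose a WOT-open $\Omega\ni1$ in $\mathcal K$ with $\Omega\cap G\subseteq U$. The compact sets $\overline V$ are downward directed with intersection $\{1\}\subseteq\Omega$, so $\overline V\subseteq\Omega$ for some $V$, and $V\subseteq U$. Thus every strong neighbourhood of $1$ is a $\tau$-neighbourhood, and the topologies agree.

**Step 5. The case $p_0=0$ is impossible.** *Purpose: here $0\in\Sigma$, so every $V$ contains elements that concentrate almost all of the mass on a tiny set; conjugating by them enlarges supports.* Fix $A$ with $\mu(A)=\frac12$ and $1\ne g\in\mathrm{Aut}^*(A)$. Let $V$ be any symmetric $\tau$-neighbourhood of $1$. It is a strong neighbourhood, so by Lemma 3 there is $c>0$ with $\mathrm{Aut}^*(D)\subseteq V$ whenever $\mu(D)\le c$. Let $\theta=\min(c/2,1/4)$. As $0\in\overline V$, there is $T\in V$ with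
$$\int\sqrt f\,d\mu=\langle\mathsf k(T)1,1\rangle<\theta,\qquad f=\rho(T).$$
Let $D=\{f>1\}$ and $E=T^{-1}D$. Then
$$\mu(D)\le\int_D\sqrt f\,d\mu\le\theta\le c,\qquad\mu(X\setminus E)=T_*\mu(X\setminus D)=\int_{\{f\le1\}}f\,d\mu\le\int\sqrt f\,d\mu\le\theta .$$
So $\mathrm{Aut}^*(E)=T^{-1}\mathrm{Aut}^*(D)T\subseteq V^3$, where $E$ is almost all of $X$.

Now $\mu(A\setminus E)\le\theta\le\frac14\le\frac12-\theta\le\mu(E\setminus A)$. So there is an involution $q\in\mathrm{Aut}(X,\mu)$ exchanging $A\setminus E$ with a subset of $E\setminus A$ and trivial elsewhere. Its support has measure at most $2\theta\le c$, so $q\in V$. As $qA\subseteq E$, we get $qgq^{-1}\in\mathrm{Aut}^*(qA)\subseteq\mathrm{Aut}^*(E)\subseteq V^3$, and $g\in V\,V^3\,V=V^5$. This holds for every symmetric $V$, and $\bigcap_VV^5=\{1\}$ because $\tau$ is Hausdorff. So $g=1$, a contradiction. This proves minimality. $\square$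

## 11. Separable topologies, closed images, countable actions

We derive the three consequences in Theorem 2.

**Consequence 1.** Let $\tau$ be a separable group topology on $G$. Theorem 1, applied to $\mathrm{id}:G\to(G,\tau)$, shows that $\tau$ is coarser than the strong topology. The $\tau$-closure of $\{1\}$ is a normal subgroup, so by simplicity it is $G$ or $\{1\}$. If it is $G$, then every point is dense (translate), so every nonempty open set is $G$ and $\tau$ is indiscrete. If it is $\{1\}$, then $\tau$ is Hausdorff, since a topological group with closed points is Hausdorff, and by minimality $\tau$ is strong. Both topologies are separable, and they differ because the strong one is Hausdorff and $G\ne1$.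

**Consequence 2.** Let $\pi:G\to H$ be nontrivial, with $H$ separable Hausdorff. By simplicity $\pi$ is injective. By Theorem 1 the topology pulled back along $\pi$ is coarser than the strong one. It is a Hausdorff group topology, so by minimality it equals the strong topology. Thus $\pi$ is a topological isomorphism onto $\pi(G)$.

To see that $\pi(G)$ is closed, let $\pi(g_i)\to x\in H$ for a net $(g_i)$. Then $\pi(g_j^{-1}g_i)\to1$ and $\pi(g_jg_i^{-1})\to1$ as $i,j$ grow, so $g_j^{-1}g_i\to1$ and $g_jg_i^{-1}\to1$ in $G$. For $\xi\in\mathcal H$,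
$$\|\mathsf k(g_i)\xi-\mathsf k(g_j)\xi\|=\|\mathsf k(g_j^{-1}g_i)\xi-\xi\|\to0,\qquad\|\mathsf k(g_i^{-1})\xi-\mathsf k(g_j^{-1})\xi\|=\|\mathsf k(g_jg_i^{-1})\xi-\xi\|\to0 .$$
So $\mathsf k(g_i)\to u$ and $\mathsf k(g_i^{-1})\to u'$ strongly. Products of norm-bounded strongly convergent nets converge strongly, so $uu'=u'u=1$. As $u$ is isometric, being a strong limit of isometries, it is unitary. It lies in the SOT-closure of $\mathsf k(G)$, which is closed, so $u=\mathsf k(g)$ with $g\in G$, and $g_i\to g$. Hence $\pi(g_i)\to\pi(g)$, and $x=\pi(g)$ since $H$ is Hausdorff.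

**Consequence 3.** An action of $G$ on a countable set $I$ is a homomorphism $G\to\mathrm{Sym}(I)$. With the topology of pointwise convergence, $\mathrm{Sym}(I)$ is a separable Hausdorff, totally disconnected group. If the homomorphism were nontrivial, it would be injective and continuous by Consequence 2. But $G$ contains a nontrivial connected subgroup. By (F) take $X=\mathbb R/\mathbb Z$ with Lebesgue measure. The rotations form a faithful copy of $\mathbb R/\mathbb Z$ in $\mathrm{Aut}(X,\mu)$, and $t\mapsto(x\mapsto x+t)$ is continuous because $\mu((P+t)\triangle P)\to0$ as $t\to0$ for every measurable $P$. The image of this subgroup in $\mathrm{Sym}(I)$ would be connected, hence trivial, against injectivity. So the action is trivial. If $L\le G$ has countable index, the transitive action of $G$ on $G/L$ is trivial, so $L=G$. $\blacksquare$
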